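\title{A three-dimensional Einstein Finsler metric\\ that is not of constant flag curvature}

\begin{abstract}
A Riemannian metric on a connected three-dimensional manifold is Einstein if and only if it has constant sectional curvature, and the same rigidity holds for Randers metrics. We show that it fails for general Finsler metrics. For every convergent real power series $k$ we construct, on a ball around the origin of $\mathbb R^3$, a real-analytic, reversible, strongly convex, $O(3)$-invariant Finsler metric whose Ricci scalar is $2k(|x|^2)$. The choice $k(R)=R$ gives an Einstein metric with Ricci scalar $2|x|^2$, which is not of constant flag curvature. Rotational symmetry solves both Jacobi equations along a geodesic and reduces the problem to three equations for functions of two variables; these are solved by the implicit function theorem in Banach spaces of power series.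
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a connected smooth manifold of dimension $n$. A (strongly convex) \emph{Finsler metric} on $M$ is a continuous function $F\colon TM\to[0,\infty)$, smooth and positive off the zero section, with $F(x,c\eta)=cF(x,\eta)$ for $c>0$, such that for every $\eta\neq0$ in $T_xM$ the Hessian $g_\eta$ of $\frac12F(x,\cdot)^2$ at $\eta$ is positive definite. The inner product $g_\eta$ on $T_xM$ is the \emph{fundamental tensor}; the metric is Riemannian exactly when $g_\eta$ does not depend on $\eta$. We call $F$ \emph{reversible} if $F(x,-\eta)=F(x,\eta)$, and \emph{real-analytic} if it is real-analytic off the zero section.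

The spreading of geodesics near the geodesic with initial velocity $\eta$ is governed by a curvature endomorphism $\mathbf R_\eta$ of $T_xM$, recalled in Section~\ref{sec:background}. For $w\in T_xM$ transverse to $\eta$, the \emph{flag curvature} with flagpole $\eta$ and transverse edge $w$ is
\[
K(x,\eta,w)=\frac{g_\eta(\mathbf R_\eta w,w)}{g_\eta(\eta,\eta)\,g_\eta(w,w)-g_\eta(\eta,w)^2}.
\]
It depends on the plane spanned by $\eta$ and $w$ and on the direction $\eta$ in that plane. The \emph{Ricci scalar} is
\[
\mathrm{Ric}(x,\eta)=\sum_{i=1}^{n-1}K(x,\eta,e_i),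
\]
where $\eta/F(x,\eta),e_1,\dots,e_{n-1}$ is a $g_\eta$-orthonormal basis of $T_xM$. The metric is \emph{Einstein} if $\mathrm{Ric}$ is a function of $x$ alone, written $\mathrm{Ric}=(n-1)K(x)$, and it is \emph{of constant flag curvature} if $K(x,\eta,w)$ is a constant $K$. A metric of constant flag curvature $K$ is Einstein with the constant Ricci scalar $(n-1)K$.

A Riemannian metric in dimension three is Einstein if and only if it has constant sectional curvature. The reason is worth recalling. For an orthonormal basis $e_1,e_2,e_3$ with sectional curvatures $K_{ij}=K_{ji}$ one has $\mathrm{Ric}(e_1)=K_{12}+K_{13}$ and so on, hence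
\[
2K_{12}=\mathrm{Ric}(e_1)+\mathrm{Ric}(e_2)-\mathrm{Ric}(e_3).
\]
For an Einstein metric all sectional curvatures at $x$ therefore equal $K(x)$, and Schur's lemma makes $K$ constant. The same rigidity is known for Randers metrics, that is, for sums of the norm of a Riemannian metric and a $1$-form whose norm with respect to that metric is less than $1$ at every point: in dimension three such a metric is Einstein if and only if it is of constant flag curvature. The following question is posed in \cite{Randers}.

\medskip
\noindent\emph{Is every Einstein Finsler metric on a connected three-dimensional manifold of constant flag curvature?}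
\medskip

The two classes above suggest the answer yes. The Riemannian argument, however, uses the symmetry $K_{12}=K_{21}$, which says that the curvature of a plane does not depend on the flagpole chosen in it, and nothing of this kind is built into the definition of flag curvature. Moreover, prescribing the Ricci scalar is a single scalar equation for the single unknown function $F$ on the sphere bundle. This suggests the answer no, and the answer is no.

\begin{theorem}\label{thm:counter}
There are a ball $U\ni0$ in $\mathbb R^3$ and a real-analytic, reversible, strongly convex Finsler metric on $U$ with $\mathrm{Ric}(x,\eta)=2|x|^2$ for all $x\in U$ and all $\eta\in T_xU$, $\eta\neq0$. This metric is Einstein and is not of constant flag curvature.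
\end{theorem}

Let $\mathbb R\{\cdot\}$ denote the ring of convergent real power series in the indicated variables. A metric on a ball centered at $0$ is \emph{$O(3)$-invariant} if $F(Ox,O\eta)=F(x,\eta)$ for all $O\in O(3)$. Theorem~\ref{thm:counter} is the case $k(R)=R$ of the following statement.

\begin{theorem}\label{thm:general}
For every $k\in\mathbb R\{R\}$ there is, near $0\in\mathbb R^3$, a real-analytic, reversible, strongly convex, $O(3)$-invariant Finsler metric with $\mathrm{Ric}(x,\eta)=2k(|x|^2)$.
\end{theorem}

The metric of Theorem~\ref{thm:counter} fails to be of constant flag curvature because its Ricci scalar is not constant. We claim no classification, and we claim nothing about metrics with constant Ricci scalar and non-constant flag curvature.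

The proof has a geometric half and an analytic half. For an $O(3)$-invariant metric the geodesics lie in planes through the origin, the Jacobi equation splits into a normal and an in-plane scalar equation, and symmetry supplies two solutions of each. Both principal flag curvatures are then Schwarzian derivatives, and the condition $\mathrm{Ric}=2k(|x|^2)$ becomes a system of three equations for functions of two variables (Section~\ref{sec:equations}). We solve this system by hand to first order in Section~\ref{sec:linear}, and we show in Section~\ref{sec:metric} that every analytic solution comes from a metric. The analytic half, Sections~\ref{sec:integral}--\ref{sec:fixed}, solves the system by convergent power series. Two of the equations differentiate along one family of curves and the third along another, the two families are tangent along the axis where the initial conditions are given, and one equation degenerates on the radial geodesics; the norms and estimates are designed for these features.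

\section{Geodesics, Jacobi fields and the Schwarzian derivative}\label{sec:background}

We collect the standard facts of Finsler geometry that are used; see \cite{BCS}.

\subsection*{Duality}
Let $U\subset\mathbb R^3$ be open and let $H(x,\xi)$ be a positive real-analytic function on $U\times(\mathbb R^3\setminus0)$, positively $1$-homogeneous in the covector $\xi$, such that the Hessian of $\frac12H^2$ in $\xi$ is positive definite. Then the dual norm $F(x,\eta)=\max\{\xi\cdot\eta: H(x,\xi)=1\}$ is a strongly convex Finsler metric. The Legendre map $(x,\xi)\mapsto(x,\partial_\xi\frac12H^2)$ is a diffeomorphism of $T^*U\setminus0$ onto $TU\setminus0$ that carries $H$ to $F$; its inverse is analytic by the inverse function theorem, so $F$ is real-analytic. The Legendre map identifies $\{H=1\}$ with the unit sphere bundle of $F$, and the orbits of the Hamiltonian field $Z=H_\xi\cdot\partial_x-H_x\cdot\partial_\xi$ in $\{H=1\}$ project to the unit speed geodesics.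

The field $Z$ can be read off from the hypersurface $\{H=1\}$ alone. Let $\alpha$ be the restriction of the Liouville form $\xi\cdot dx$ to it. By Euler's identity $\alpha(Z)=\xi\cdot H_\xi=H=1$, and $i_Z\,d(\xi\cdot dx)=-dH$ vanishes on vectors tangent to $\{H=1\}$. The restriction of a symplectic form to a hypersurface has a one-dimensional kernel. Hence $Z$ is the only vector field on $\{H=1\}$ with
\begin{equation}\label{eq:reeb}
\alpha(Z)=1,\qquad i_Z\,d\alpha=0;
\end{equation}
that is, $\alpha$ is a contact form and $Z$ is its Reeb field.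

\subsection*{The Jacobi equation}
Let $c(t)$ be a unit speed geodesic. Covariant differentiation $Y\mapsto Y'$ along $c$ with reference vector $\dot c$ preserves $g_{\dot c}$, and $\dot c$ is parallel. The curvature endomorphism $\mathbf R_\eta$ depends smoothly on $(x,\eta)$, is positively $2$-homogeneous in $\eta$, is $g_\eta$-self-adjoint and satisfies $\mathbf R_\eta\eta=0$. If $c_s(t)$ is a smooth family of unit speed geodesics with $c_0=c$, then $Y=\partial_sc_s|_{s=0}$ satisfies the Jacobi equation $Y''+\mathbf R_{\dot c}Y=0$; in particular Killing fields restrict to Jacobi fields. All of this is natural under isometries. The definitions give $\mathrm{Ric}(x,\eta)=F(x,\eta)^{-2}\operatorname{tr}\mathbf R_\eta$. So $\mathrm{Ric}$ is continuous and $0$-homogeneous in $\eta$, and, since $\mathbf R_\eta$ does not change when $F$ is multiplied by a constant $c_0>0$, the Ricci scalar of $c_0F$ is $c_0^{-2}$ times that of $F$.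

\subsection*{The Schwarzian derivative}
For a function $f(t)$ with $f_t\neq0$ put
\[
\{f,t\}=(\ln|f_t|)_{tt}-\tfrac12\big((\ln|f_t|)_t\big)^2 .
\]
It does not change when $f$ is multiplied by a nonzero constant. It recovers the coefficient of a second order equation from the \emph{ratio} of two solutions: if $f_1,f_2$ solve $f_{tt}+\kappa f=0$, $f_1\neq0$ and $(f_2/f_1)_t\neq0$, then
\begin{equation}\label{eq:schwarz}
\{f_2/f_1,t\}=2\kappa .
\end{equation}
Indeed $(f_2/f_1)_t=W/f_1^2$ with the constant Wronskian $W$, so $(\ln|(f_2/f_1)_t|)_t=-2f_{1,t}/f_1$, whose derivative is $2\kappa+2(f_{1,t}/f_1)^2$. The advantage of ratios is that one never needs to know $g_{\dot c}$: two collinear vectors have the same ratio in every norm.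

\section{Rotationally invariant metrics and three equations}\label{sec:equations}

Up to rotation, a unit tangent vector of an $O(3)$-invariant metric on a ball depends on two parameters. In Euclidean space, for a point $x$ and a unit vector $\nu$, take
\[
X=x\cdot\nu,\qquad y=|x|^2-X^2 .
\]
Along the straight line through $x$ with direction $\nu$, the number $y$ is the constant squared distance from the line to the origin, and $X$ is the position on the line measured from the closest point. We keep these coordinates for the metric to be constructed: its non-radial geodesics will be plane curves labeled by $y$, the minimum of $|x|^2$ on the curve, and a point of such a geodesic will be located by $X=\pm\sqrt{|x|^2-y}$. In the $(X,y)$-plane put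
\[
\partial=\frac{\partial}{\partial X},\qquad \partial_y=\frac{\partial}{\partial y},\qquad R=y+X^2,\qquad \mathcal D=\partial-2X\partial_y ,
\]
so that $\mathcal DR=0$ and $\mathcal D\partial-\partial\mathcal D=2\partial_y$. We call the curves $y=\mathrm{const}$ \emph{lines}; they represent geodesics, and $\partial$ is tangent to them. We call the curves $R=\mathrm{const}$ \emph{fibers}; they represent the directions at a fixed point, and $\mathcal D$ is tangent to them (Figure~\ref{fig:plane}). A prime on a function of $y$ alone denotes $d/dy$. Given a function $t(X,y)$ with $\partial t\neq0$, we write $f_t=(\partial t)^{-1}\partial f$ for the derivative with respect to $t$ along lines, and $\{f,t\}$ is computed with this derivative.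

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.8]
\fill[gray!12] (0,0) -- plot[domain=0:1] (\x,{1-\x*\x}) -- cycle;
\draw[->] (-0.05,0) -- (1.15,0) node[right] {$X$};
\draw[->] (0,-0.05) -- (0,1.12) node[above] {$y$};
\draw[thick] plot[domain=0:1] (\x,{1-\x*\x});
\node at (0.66,0.72) {$\Gamma$};
\draw plot[domain=0.6:0.8366] (\x,{0.7-\x*\x});
\draw[very thick] plot[domain=0:0.6] (\x,{0.7-\x*\x});
\draw[very thick,dashed] (0,0.34) -- (0.6,0.34);
\draw[dashed] (0.6,0.34) -- (0.812,0.34);
\fill (0.6,0.34) circle (0.015);
\node[left] at (0,0.7) {$(0,R)$};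
\node[left] at (0,0.34) {$(0,y)$};
\node at (0.36,0.67) {$\Phi$};
\node at (0.3,0.27) {$I$};
\node at (0.2,0.1) {$\Delta$};
\end{tikzpicture}
\caption{The $(X,y)$-plane. Horizontal lines $y=\mathrm{const}$ represent geodesics; parabolas $R=y+X^2=\mathrm{const}$ (fibers) represent the directions at one point of space. The two families are tangent along $X=0$. At the marked point $(X,y)$, the operator $I$ of Section~\ref{sec:integral} integrates over the bold part of the line and $\Phi$ over the bold part of the fiber. The norms of Section~\ref{sec:spaces} are suprema over the arc $\Gamma$ ($R=1$) bounding the shaded region $\Delta$.}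
\label{fig:plane}
\end{figure}

The geodesic flow is described by three functions: the arclength $t(X,y)$ and the polar angle $\varphi(X,y)$, both measured from the closest point, and the angular momentum $J(y)$, which is constant on geodesics. They are tied by one relation, $\mathcal Dt=J\,\mathcal D\varphi$, which expresses that the form $\alpha=\xi\cdot dx$ vanishes on directions in which the base point does not move. In Euclidean space $t=X$, $J=\sqrt y$ and $\varphi=\arctan(X/\sqrt y)$. The last two functions are singular, so we use instead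
\[
\Omega=J^2,\qquad m=J\tan\varphi,\qquad \zeta=X/\mathcal Dt,
\]
which in Euclidean space are $y$, $X$ and $X$. It will turn out that, up to factors constant on geodesics, $m$ is the ratio of two Jacobi fields normal to the plane of the geodesic and $\zeta$ is the ratio of the transverse components of two Jacobi fields tangent to it. By \eqref{eq:schwarz} the corresponding flag curvatures are $K_1=\frac12\{\zeta,t\}$ and $K_2=\frac12\{m,t\}$. This leads to the system
\begin{align}
\zeta\,\mathcal Dt&=X,\tag{E1}\label{E1}\\
\Omega\,\zeta\,\mathcal Dm&=X(\Omega+m^2)-X\Omega' m\zeta,\tag{E2}\label{E2}\\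
\{\zeta,t\}+\{m,t\}&=4k(R),\tag{E3}\label{E3}
\end{align}
in which \eqref{E1} defines $\zeta$, \eqref{E2} is the relation $\mathcal Dt=J\mathcal D\varphi$ cleared of radicals, and \eqref{E3} is the curvature condition. For $t=m=\zeta=X$, $\Omega=y$, $k=0$ the equations read $X=X$, $yX=X(y+X^2)-X^3$, $0=0$. The description just given is motivation; what the proof needs is the passage from functions to metrics, and the interpretation of $t,J,\varphi,m,\zeta$ is verified along the way.

\begin{proposition}\label{prop:metric}
Let $k\in\mathbb R\{R\}$, let $\omega\in\mathbb R\{y\}$ with $\omega(0)=0$, and put $\Omega=y(1+\omega)$. Let $t,m,\zeta\in\mathbb R\{X,y\}$ be odd in $X$, with $t-X$, $m-X$, $\zeta-X$ divisible by $X^3$, and suppose that \eqref{E1}--\eqref{E3} hold. Then near $0\in\mathbb R^3$ there is a real-analytic, reversible, strongly convex, $O(3)$-invariant Finsler metric with $\mathrm{Ric}=2k(|x|^2)$.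
\end{proposition}

Oddness in $X$ corresponds to reversing the geodesic. Divisibility by $X^3$ is a normalization. A change $R\mapsto\phi(R)$ of the radial coordinate replaces $X$ by $\sqrt{\phi'(y)}\,X+O(X^3)$, so the condition $\partial t=1$ on $X=0$ fixes that coordinate; and the terms of order $X$ in \eqref{E1} and \eqref{E2} say that $\partial\zeta\,\partial t=1$ and $\partial\zeta\,\partial m=1$ on $X=0$.

\section{The equations to first order}\label{sec:linear}

Nothing in this section, apart from the notation and \eqref{eq:E2h}, is used in the proof; its purpose is to show the mechanism. Write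
\begin{equation}\label{eq:unknowns}
t=X+\tau,\qquad m=t+h,\qquad \zeta=t-h+q,
\end{equation}
with $\tau,h,q$ odd in $X$ and divisible by $X^3$. The splitting is chosen so that $h$, which enters $m$ and $\zeta$ with opposite signs, drops out of the highest derivatives in \eqref{E3}. If \eqref{E1} holds, then $\zeta\mathcal Dm=X+\zeta\mathcal Dh$, the terms $X\Omega$ cancel, and \eqref{E2} becomes
\begin{equation}\label{eq:E2h}
\Omega\,\zeta\,\mathcal Dh=mX\,(m-\Omega'\zeta).
\end{equation}
Now discard all terms that are quadratic in $(\tau,h,q,\omega,k)$, and let $\beta=(y\omega)'$, so that $\Omega'=1+\beta$. Equation \eqref{E1} gives $X\mathcal D\tau+\tau-h+q=0$. Equation \eqref{eq:E2h} gives $y\mathcal Dh=X(2h-q-\beta X)$, and $\mathcal D(yh)=y\mathcal Dh-2Xh$. Finally $\{t+f,t\}=\partial^3f$ to first order. The linearized system is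
\begin{equation}\label{eq:linear}
\partial^3q=4k,\qquad \mathcal D(yh)=-X(\beta X+q),\qquad \mathcal D(X\tau)=h-q,
\end{equation}
with $K_1=\frac12\partial^3(q-h)$ and $K_2=\frac12\partial^3h$. It is triangular: $k$ determines $q$ by integration along lines, then $q$ determines $h$ and $\tau$ by integration along fibers. Give $X$ the weight $1$ and $y$ the weight $2$. The system is homogeneous: $k=\varepsilon R^j$ produces $q,h,\tau$ of weight $2j+3$ and $\beta$ of weight $2j+2$.

For $k=\varepsilon$ we get $q=\frac23\varepsilon X^3$. With $h=aX^3$ and $\beta=\beta_1y$, the second equation reads $a(3yX^2-2X^4)=-\beta_1yX^2-\frac23\varepsilon X^4$, so $h=\frac13\varepsilon X^3$, $\beta=-\varepsilon y$, and $K_1=K_2=\varepsilon$, as for constant curvature.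

The first case that has no Riemannian counterpart is $k=\varepsilon R$. Integrating $4\varepsilon(y+X^2)$ three times,
\[
q=\varepsilon\Big(\frac{X^5}{15}+\frac{2yX^3}{3}\Big).
\]
Put $h=\varepsilon(aX^5+byX^3)$ and $\beta=\varepsilon\beta_2y^2$. Since $\mathcal D(yX^5)=5yX^4-2X^6$ and $\mathcal D(y^2X^3)=3y^2X^2-4yX^4$, the coefficients of $X^6$, $yX^4$, $y^2X^2$ give
\[
-2a=-\tfrac1{15},\qquad 5a-4b=-\tfrac23,\qquad 3b=-\beta_2 .
\]
These are three equations, and $h$ has only two free coefficients. The third unknown is $\beta_2$: the angular momentum $\Omega(y)$ cannot be chosen, it is fixed by the solvability of the equation for $h$. We find $a=\frac1{30}$, $b=\frac5{24}$, $\beta_2=-\frac58$. With $\tau=\varepsilon(cX^5+dyX^3)$, $\mathcal D(X^6)=6X^5$ and $\mathcal D(yX^4)=4yX^3-2X^5$, the third equation gives $4d=-\frac{11}{24}$ and $6c-2d=-\frac1{30}$. Altogether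
\[
h=\varepsilon\Big(\frac{X^5}{30}+\frac{5yX^3}{24}\Big),\qquad \beta=-\frac58\varepsilon y^2,\qquad \tau=-\varepsilon\Big(\frac{7X^5}{160}+\frac{11yX^3}{96}\Big),
\]
\[
K_1=\varepsilon\Big(X^2+\frac{11}8y\Big),\qquad K_2=\varepsilon\Big(X^2+\frac58y\Big),\qquad K_1+K_2=2\varepsilon R .
\]
No obstruction appears. The formulas also show where the Riemannian argument of the introduction breaks. Fix a point $x$ with $|x|^2=R$ and a plane $\Pi$ through $0$ and $x$. With the radial flagpole ($y=0$) the flag curvature of $\Pi$ is $\varepsilon R$; with the tangential flagpole ($X=0$) the flag curvature of the same plane is $K_1=\frac{11}8\varepsilon R$.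

\section{From the equations to the metric}\label{sec:metric}

\begin{proof}[Proof of Proposition~\ref{prop:metric}]
We work near $(X,y)=0$, where all series converge and $1+\omega$, $\Omega'$, $\partial t$, $\partial m$, $\partial\zeta$ and $\zeta/X$ are positive. The plan is to write down the unit cosphere bundle directly, as a family of covectors $A\,x+B\,\nu$, with $A$ and $B$ chosen so that $\alpha$ has the prescribed $t$, $J$, $\varphi$.

\medskip\noindent\emph{Step 1: the radial momentum.} For $y>0$ let $J=\sqrt\Omega$ and $\varphi=\arctan(m/J)$. Since $\mathcal DJ=-X\Omega'/J$, equation \eqref{E2} gives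
\begin{equation}\label{eq:Dphi}
\mathcal D\varphi=\frac{J\mathcal Dm-m\mathcal DJ}{\Omega+m^2}=\frac{\Omega\mathcal Dm+X\Omega'm}{J(\Omega+m^2)}=\frac X{J\zeta}.
\end{equation}
By \eqref{E1}, $\mathcal Dt=X/\zeta=J\mathcal D\varphi$. The $1$-form $dt-J\,d\varphi$ annihilates $\mathcal D$, so it is a multiple of $dR$; evaluating on $\partial_y$, with $\partial_yR=1$, we get
\begin{equation}\label{eq:rho}
dt-J\,d\varphi=\rho\,dR,\qquad \rho=\partial_yt-J\partial_y\varphi=\partial_yt-\frac{\Omega\,\partial_ym-\frac12\Omega'm}{\Omega+m^2}.
\end{equation}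

\medskip\noindent\emph{Step 2: removing the singularity at the origin.} Let $B(y)=\sqrt{1+\omega(y)}$ and $A=2\rho-BX/R$. In the Euclidean case $\rho=X/(2R)$, $B=1$, $A=0$. In general both terms of $A$ have a denominator vanishing at the origin, and the metric will be smooth at $x=0$ only if the singularities cancel. We claim that $A$ extends to an element of $\mathbb R\{X,y\}$, odd in $X$. Analyticity is essential here, because the argument takes place on the curve $R=0$, that is $y=-X^2$, which meets the geometric region $y\geq0$ only at the origin.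

The field $\mathcal D$ is tangent to this curve. Parametrize the curve by $X$, denote restrictions to it by a hat, and let $S=\Omega+m^2$. Then $\mathcal DS=-2X\Omega'+2m\mathcal Dm$; multiplying by $\Omega\zeta$ and using \eqref{E2},
\[
\Omega\zeta\,\mathcal DS=-2X\Omega'\Omega\zeta+2XmS-2X\Omega'm^2\zeta=2XS\,(m-\Omega'\zeta).
\]
On the curve, $\hat m-\hat\Omega'\hat\zeta=(\hat m-\hat\zeta)-(\hat\Omega'-1)\hat\zeta=O(X^3)$, because $m-\zeta$ is divisible by $X^3$ and $\Omega'-1=O(y)$; and $\hat\Omega\hat\zeta=-X^3(1+O(X^2))$. Hence $d\hat S/dX=c(X)\hat S$ with $c$ analytic at $0$. Since $\hat S(0)=0$, we get $\hat S\equiv0$. In the analytic coordinates $(X,R)$ the function $S$ vanishes on $R=0$, so $S=Ru$ with $u$ analytic and even in $X$; at $X=0$ this reads $y(1+\omega)=y\,u(0,y)$, so $u(0,0)=1$. Two consequences hold on the curve. First, $\hat m^2=-\hat\Omega=X^2\hat B^2$ and $\hat m=X+O(X^3)$, so $\hat m=X\hat B$. Second, applying $\partial_y$ to $S=Ru$ gives $u=\Omega'+2m\,\partial_ym$ on $R=0$. Now by \eqref{eq:rho}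
\[
A=2\partial_yt-\frac{2\Omega\,\partial_ym-\Omega'm+uBX}{Ru},
\]
and on $R=0$ the numerator equals $2\Omega\,\partial_ym-\Omega'm+(\Omega'+2m\,\partial_ym)m=2S\,\partial_ym=0$. So the numerator is divisible by $R$, and $A$ is analytic. It is odd in $X$ because $t$ and $m$ are odd and $u$, $R$ are even.

\medskip\noindent\emph{Step 3: the metric.} For small $x\in\mathbb R^3$ and $\nu\in S^2$ put $X=x\cdot\nu$ and $y=|x|^2-X^2\geq0$, so that $R=|x|^2$, and define
\[
\Xi(x,\nu)=A(X,y)\,x+B(y)\,\nu .
\]
This map is analytic and $O(3)$-equivariant, $\Xi(0,\nu)=\nu$, and $\Xi(x,-\nu)=-\Xi(x,\nu)$ because $A$ is odd in $X$. For $x$ in a small ball $U$ centered at $0$, the map $\nu\mapsto\Xi/|\Xi|$ is $C^1$-close to the identity of $S^2$, so it is a local diffeomorphism, hence a covering, hence a diffeomorphism of $S^2$. Its inverse depends analytically on $x$ by the inverse function theorem. Therefore $\Sigma_x=\Xi(x,S^2)$ is a radial graph $\{\varrho(x,e)e:e\in S^2\}$ with $\varrho>0$ analytic on $U\times S^2$, even in $e$, $O(3)$-invariant, and $\varrho(0,\cdot)=1$. Put $H(x,\xi)=|\xi|/\varrho(x,\xi/|\xi|)$.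 It is analytic for $\xi\neq0$, positively $1$-homogeneous and even in $\xi$, and $H(0,\xi)=|\xi|$. The Hessian of $\frac12H^2$ in $\xi$ is $0$-homogeneous, continuous, and equal to the identity at $x=0$; by compactness of $S^2$ it is positive definite after shrinking $U$. Let $F$ be the dual norm. By Section~\ref{sec:background}, $F$ is a real-analytic strongly convex Finsler metric; it is reversible and $O(3)$-invariant since $H$ is even and invariant. The map $(x,\nu)\mapsto(x,\Xi(x,\nu))$ identifies $\mathcal N=U\times S^2$ with $\{H=1\}$, and under it $\alpha=\Xi\cdot dx$.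

\medskip\noindent\emph{Step 4: geodesics.} Take a point $(x,\nu)\in\mathcal N$ with $y>0$, so that $x$ and $\nu$ span a plane $\Pi$, which we orient by $(x,\nu)$. Let $\mathcal N_\Pi$ be the three-dimensional submanifold of pairs in $\mathcal N$ with both entries in $\Pi$. In polar coordinates $x=r(\cos\psi,\sin\psi)$ on $\Pi$, with unit vectors $\hat r,\hat\psi$, we have $\nu=\frac Xr\hat r+\frac{\sqrt y}r\hat\psi$ near the given point, and $(X,y,\psi)$ are coordinates on $\mathcal N_\Pi$ there. From $x\cdot dx=r\,dr$ and $\nu\cdot dx=\frac Xr\,dr+\sqrt y\,d\psi$,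
\[
\alpha|_{\mathcal N_\Pi}=\frac{AR+BX}r\,dr+B\sqrt y\,d\psi=\rho\,dR+J\,d\psi=dt+J\,d\varphi_0,\qquad \varphi_0=\psi-\varphi,
\]
where we used $AR+BX=2\rho R$, $dR=2r\,dr$, $B\sqrt y=J$ and \eqref{eq:rho}. The functions $(t,J,\varphi_0)$ are local coordinates as well, because $\partial t\neq0$ and $J'\neq0$. Let $\sigma$ be the reflection in $\Pi$. Acting on $\mathcal N$ by $(x,\nu)\mapsto(\sigma x,\sigma\nu)$, it preserves $\alpha$, hence $Z$ by the uniqueness in \eqref{eq:reeb}. At a point of $\mathcal N_\Pi$ the tangent vectors fixed by $\sigma$ are those tangent to $\mathcal N_\Pi$, so $Z$ is tangent to $\mathcal N_\Pi$. There it satisfies $(dt+J\,d\varphi_0)(Z)=1$ and $i_Z(dJ\wedge d\varphi_0)=0$, so $Z=\partial/\partial t$ at fixed $J,\varphi_0$. Thus the geodesic through the given point lies in $\Pi$, $y$ is constant on it, $\psi=\varphi_0+\varphi$, and $t$ is arclength.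

\medskip\noindent\emph{Step 5: splitting the Jacobi equation.} Let $c$ be such a geodesic, considered near a point with $X\neq0$. The isometry $\sigma$ fixes $c$ pointwise, so its differential preserves $g_{\dot c}$ and commutes with covariant differentiation along $c$ and with $\mathbf R_{\dot c}$. Its eigenspaces, $T\Pi$ and the Euclidean normal line of $\Pi$, are therefore $g_{\dot c}$-orthogonal and are preserved by both operations. Let $E_1\in T\Pi$ with $E_1\perp\dot c$, and $E_2$ normal to $\Pi$, be smooth $g_{\dot c}$-unit fields along $c$. They are parallel: $E_1'$ lies in $T\Pi$ and is orthogonal to $E_1$ and to $\dot c$, and $E_2'$ is normal to $\Pi$ and orthogonal to $E_2$. Since $\mathbf R_{\dot c}$ is self-adjoint and kills $\dot c$, we have $\mathbf R_{\dot c}E_i=K_iE_i$ and $\mathrm{Ric}=K_1+K_2$, and the $E_i$-component $f$ of a Jacobi field satisfies $f_{tt}+K_if=0$.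

\medskip\noindent\emph{Step 6: the normal curvature.} The rotations about the two axes in $\Pi$ at the polar angles $\varphi_0$ and $\varphi_0+\frac\pi2$ give Killing fields that, along $c$, are normal to $\Pi$ with Euclidean components $r\sin\varphi$ and $-r\cos\varphi\neq0$. The ratio of their $E_2$-components is $-\tan\varphi=-m/J$. Since $J$ is constant on $c$ and $m_t\neq0$, \eqref{eq:schwarz} gives $2K_2=\{m,t\}$.

\medskip\noindent\emph{Step 7: the in-plane curvature.} Let $Y_a=\partial_\psi$ be the rotation field of $\Pi$, and let $Y_b$ be the variation field obtained by varying $J$ at fixed $t,\varphi_0$. By Step~4 both are Jacobi fields tangent to $\Pi$. If $Y=f_0\dot c+fE_1$, then $(dr\wedge d\psi)(\dot c,Y)=f\,(dr\wedge d\psi)(\dot c,E_1)$, so ratios of $E_1$-components are ratios of these areas. Regard $r$ and $\varphi$ as functions of $(t,J)$. In the coordinates $(r,\psi)$ we have $\dot c=(r_t,\varphi_t)$, $Y_a=(0,1)$, $Y_b=(r_J,\varphi_J)$, and $r_t\neq0$ because $R_t=2X/\partial t\neq0$. The ratio of the components $f_b$ and $f_a$ is the derivative of $\varphi$ with respect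 to $J$ at fixed $r$, that is, along a fiber:
\[
\frac{f_b}{f_a}=\frac{r_t\varphi_J-\varphi_tr_J}{r_t}=\frac{\mathcal D\varphi}{\mathcal DJ}=-\frac1{\Omega'\zeta}
\]
by \eqref{eq:Dphi} and $\mathcal DJ=-X\Omega'/J$. So $f_b\neq0$ and $f_a/f_b=-\Omega'\zeta$. Since $\Omega'$ is constant on $c$ and $\zeta_t\neq0$, \eqref{eq:schwarz} gives $2K_1=\{\zeta,t\}$.

By \eqref{E3}, $\mathrm{Ric}=\frac12(\{\zeta,t\}+\{m,t\})=2k(|x|^2)$ at all points of $\mathcal N$ with $y>0$ and $X\neq0$. These points are dense and $\mathrm{Ric}$ is continuous, so the identity holds on the whole unit sphere bundle, and by homogeneity for all $\eta\neq0$.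
\end{proof}

\section{An integral form of the equations}\label{sec:integral}

It remains to solve \eqref{E1}--\eqref{E3} by convergent series. We rewrite the system so that its linear part is inverted exactly as in \eqref{eq:linear}. On formal power series in $X,y$ define integration along fibers and along lines,
\[
(\Phi f)(X,y)=\int_0^Xf(s,\,y+X^2-s^2)\,ds,\qquad (If)(X,y)=\int_0^Xf(s,y)\,ds .
\]
Both operators take polynomials to polynomials, raise the weight by $1$, and take series divisible by $X^j$ to series divisible by $X^{j+1}$. In the coordinates $(X,R)$ the field $\mathcal D$ is the $X$-derivative, $\partial_y$ is the $R$-derivative, and $\Phi$ is integration in $X$ from $0$. Hence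
\begin{equation}\label{eq:Phi}
\mathcal D\Phi f=f,\qquad \partial_y\Phi f=\Phi\,\partial_yf,\qquad \partial\Phi f=f+2X\Phi\,\partial_yf,
\end{equation}
and a series $f$ with $\mathcal Df=0$ that vanishes at $X=0$ is zero. The last formula in \eqref{eq:Phi} is the source of the difficulty: an $X$-derivative of $\Phi f$ costs a $y$-derivative of $f$, whereas \eqref{E3} controls $X$-derivatives only. The remedy is to integrate $\frac d{ds}f(s,R-s^2)=(\partial f-2s\,\partial_yf)(s,R-s^2)$ over $[0,X]$:
\begin{equation}\label{eq:trade}
2\Phi(X\partial_yf)=\Phi(\partial f)-f+f(0,R).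
\end{equation}
Under $\Phi$, a $y$-derivative can be traded for an $X$-derivative at the price of a factor $X$.

Let $\tau,h,q$ be formal series, odd in $X$ and divisible by $X^3$, and define $t,m,\zeta$ by \eqref{eq:unknowns}. Let $\omega\in y\mathbb R[[y]]$, $\Omega=y(1+\omega)$, and define $\beta\in y\mathbb R[[y]]$ by
\begin{equation}\label{eq:omega}
(y\omega)'=(1+\omega)\beta ;
\end{equation}
to first order this is the $\beta$ of Section~\ref{sec:linear}. Put
\[
\lambda=\frac1{1+\omega},\qquad \mu=\frac m\zeta,\qquad p=h_t=\frac{\partial h}{1+\partial\tau},\qquad a=\frac{p_t}{1+p}=\frac{\partial p}{(1+p)(1+\partial\tau)},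
\]
all of which are power series, and let $v$ and $L$ be the series determined by $(h,\tau,k)$ through
\begin{equation}\label{eq:riccati}
\partial v=\partial t\,\big(a^2-av+\tfrac12v^2+4k(R)\big),\qquad \partial L=v\,\partial t,\qquad v=L=0\ \text{ at } X=0 .
\end{equation}
The solution exists and is unique, since the first equation determines the coefficient of $X^{i+1}$ in $v$ from those of lower powers of $X$.

\begin{lemma}\label{lem:integral}
As identities of formal power series, \eqref{E1}--\eqref{E3} are equivalent to
\begin{align}
t^2&=X^2+2\Phi\big(X(h-q)/\zeta\big),\tag{S1}\label{S1}\\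
yh&=-\Phi\big(X(\beta X+G)\big),\quad G=2h+\mu\big[\beta t-(2\lambda+\beta)h+(\lambda+\beta)q\big]-\beta X,\tag{S2}\label{S2}\\
q&=I\Big(\partial t\,\frac{e^L-1+p^2}{1+p}\Big).\tag{S3}\label{S3}
\end{align}
\end{lemma}

\begin{proof}
Both sides of \eqref{S1} vanish at $X=0$, so \eqref{S1} is equivalent to the identity obtained by applying $\mathcal D$, namely $2t\mathcal Dt=2X+2X(h-q)/\zeta=2Xt/\zeta$. Cancelling $2t$ gives \eqref{E1}.

Assume \eqref{E1}, so that \eqref{E2} is \eqref{eq:E2h}. With $\Omega'=1+b$, $b=(1+\omega)\beta$, we have $m-\Omega'\zeta=-bt+(2+b)h-(1+b)q$, $\Omega=y/\lambda$ and $\lambda b=\beta$. Thus \eqref{eq:E2h} is equivalent to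
\[
y\mathcal Dh=X\mu\big[-\beta t+(2\lambda+\beta)h-(\lambda+\beta)q\big]=X\big(2h-\beta X-G\big),
\]
that is, to $\mathcal D(yh)=y\mathcal Dh-2Xh=-X(\beta X+G)$. Both sides of \eqref{S2} vanish at $X=0$, so this is \eqref{S2}.

Since $q=0$ at $X=0$ and $\zeta_t=1-p+q_t$, equation \eqref{S3} says that
\[
\zeta_t=1-p+\frac{e^L-1+p^2}{1+p}=\frac{e^L}{1+p}.
\]
Also $m_t=1+p$, so \eqref{S3} says that $L=\ln(\zeta_tm_t)$. Let $\tilde L=\ln(\zeta_tm_t)$ and $\tilde v=\tilde L_t$. Then $(\ln m_t)_t=a$ and $(\ln\zeta_t)_t=\tilde v-a$, so
\[
\{\zeta,t\}+\{m,t\}=(\tilde v-a)_t-\tfrac12(\tilde v-a)^2+a_t-\tfrac12a^2=\tilde v_t-\tfrac12\tilde v^2+a\tilde v-a^2 .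
\]
If $L=\tilde L$, then $\tilde v=v$ and the right side is $4k$ by \eqref{eq:riccati}. Conversely, if \eqref{E3} holds, then $\tilde v$ solves the differential equation for $v$; moreover $\tilde L$ is even in $X$ and vanishes at $X=0$, where $\zeta_t=m_t=1$, and $\tilde v$ is odd in $X$. By uniqueness $(\tilde v,\tilde L)=(v,L)$.
\end{proof}

Three features of this form matter. The third derivatives $a_t$ have cancelled, so \eqref{S3} involves only two $X$-derivatives of $h$ and $\tau$. To first order the right side of \eqref{S1} does not contain $\tau$. And to first order $G=q$, since $\mu\lambda=1$ at the Euclidean solution, so $G$ does not contain $h$, $\tau$ or $\beta$.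

\section{Spaces of power series}\label{sec:spaces}

Every operation in \eqref{S1}--\eqref{S3} respects the weight, so we measure a series through its homogeneous components and take the sum of their norms, which behaves well under products. The norm of a component must make $\Phi$ and $I$ bounded uniformly in the degree, which suggests suprema; it must record the order of vanishing at $X=0$, because \eqref{S1} and \eqref{eq:trade} require division by $X$; and it must control two $X$-derivatives. We do not include $y$-derivatives, since $\partial_yy^n=ny^{n-1}$ is not bounded uniformly in $n$.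

Let $\Delta=\{X\geq0,\ y\geq0,\ R\leq1\}$ and $\Gamma=\Delta\cap\{R=1\}$. ``Homogeneous'' means homogeneous polynomial for the weights $1,2$ of $X,y$. If $f\neq0$ is homogeneous of weight $w$, divisible by $X^j$, and $|f|\leq NX^j$ on $\Gamma$, then $w\geq j$ and scaling gives
\begin{equation}\label{eq:scale}
|f|\leq NX^jR^{(w-j)/2}\leq NX^j\quad\text{on }\Delta .
\end{equation}
At a point of $\Delta$ the integrals $\Phi f$ and $If$ involve only values of $f$ on $\Delta$, and at a point of $\Gamma$ the integral $\Phi f$ involves only values on $\Gamma$. We use the following spaces.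
\begin{itemize}
\item $\mathcal V_j^d$: series $f=\sum_{n\geq1}f_n$ with $f_n$ homogeneous of weight $2n+d$ and divisible by $X^j$, with norm $\sum_n\sup_\Gamma|f_n|X^{-j}<\infty$.
\item $\mathcal Y$: series $f=\sum_{n\geq1}f_n$ with $f_n$ homogeneous of weight $2n+1$ and divisible by $X^3$, with norm $\sum_n\|f_n\|<\infty$, where $\|f_n\|$ is the largest of the suprema over $\Gamma$ of $|f_n|X^{-3}$, $|\partial f_n|X^{-2}$, $|\partial^2f_n|X^{-1}$. Elements of $\mathcal Y$ have odd weight, so they are odd in $X$.
\item $\mathcal Y_5\subset\mathcal Y$: the same with divisibility by $X^5$ and with $\|f_n\|_5$ the largest of the suprema of $|f_n|X^{-5}$, $|\partial f_n|X^{-4}$, $|\partial^2f_n|X^{-3}$.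
\item $\mathcal Z=X^{-1}\mathcal Y$ with the transported norm. For $f\in\mathcal Y$ we write $\bar f=f/X\in\mathcal Z$.
\item $\mathcal A$: series $\sum_{n\geq1}c_ny^n$ with norm $\sum|c_n|<\infty$, a Banach algebra.
\item $\mathcal K$: series $k=\sum_{j\geq0}k_jR^j$ with norm $|k|=\sum(j+1)|k_j|<\infty$.
\end{itemize}
Each is an $\ell^1$-sum of finite-dimensional normed spaces, hence a Banach space of formal series on which the coefficients are continuous functionals.

\begin{lemma}\label{lem:spaces}
\begin{enumerate}
\item[(a)] $\mathcal V_i^d\,\mathcal V_j^{d'}\subset\mathcal V_{i+j}^{d+d'}$ with submultiplicative norms; in particular $\mathcal V_2^0$ is a Banach algebra without unit. The inclusions $\mathcal V_i^d\subset\mathcal V_j^d$ for $i\geq j$, $\mathcal Y_5\subset\mathcal Y$, $\mathcal K\subset\mathcal V_0^{-2}$ and the map $I\colon\mathcal V_j^d\to\mathcal V_{j+1}^{d+1}$ have norm at most $1$.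
\item[(b)] If $f$ is a homogeneous element of $\mathcal Y$ with $\|f\|\leq1$, then $|\bar f|\leq X^2$, $|\partial\bar f|\leq2X$, $|\partial^2\bar f|\leq5$ on $\Gamma$. If $f\in\mathcal Y_5$ and $\|f\|_5\leq1$, each bound improves by a factor $X^2$.
\item[(c)] $\mathcal Y\,\mathcal Z\subset\mathcal Y_5$ and $\mathcal Z\,\mathcal Z\subset\mathcal Z$, with bilinear norm at most $10$; and $\mathcal A\,\mathcal Z\subset\mathcal Z$ with bilinear norm at most $1$.
\item[(d)] The map $f\mapsto(f,\partial f,\partial^2f)$ is an isomorphism of $\mathcal Y$ onto a closed subspace of $\mathcal V_3^1\times\mathcal V_2^0\times\mathcal V_1^{-1}$, and of $\mathcal Y_5$ onto a closed subspace of $\mathcal V_5^1\times\mathcal V_4^0\times\mathcal V_3^{-1}$.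
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The product of components of degrees $n$ and $n'$ has degree $n+n'$, and suprema are submultiplicative; sum over $n,n'$. The first two inclusions use $X\leq1$ on $\Gamma$. The term $k_jR^j$ has weight $2(j+1)-2$, so it sits in degree $n=j+1$ with norm $|k_j|$. For $I$ use \eqref{eq:scale} and $\int_0^Xs^j\,ds\leq X^{j+1}$.

(b) Use $\partial\bar f=\partial f/X-f/X^2$ and $\partial^2\bar f=\partial^2f/X-2\partial f/X^2+2f/X^3$.

(c) For homogeneous $f\in\mathcal Y$ and $z\in\mathcal Z$ of norm at most $1$, part (b) and the product rule give $|fz|\leq X^5$, $|\partial(fz)|\leq(1+2)X^4$, $|\partial^2(fz)|\leq(1+4+5)X^3$. For $z_1,z_2\in\mathcal Z$, $Xz_1z_2=(Xz_1)z_2\in\mathcal Y_5\subset\mathcal Y$. Multiplication by $y^n$ commutes with $\partial$, and $0\leq y\leq1$ on $\Gamma$.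

(d) The norm of $f$ lies between one third of the sum of the three norms and that sum. The image is cut out by the conditions $f_{(1)}=\partial f_{(0)}$, $f_{(2)}=\partial f_{(1)}$ on triples, which are closed because coefficients are continuous.
\end{proof}

A map between open subsets of Banach spaces is \emph{analytic} if near each point $x_0$ it is given by a series $\sum_nM_n(x-x_0,\dots,x-x_0)$ of bounded $n$-linear maps with $\sum\|M_n\|r^n<\infty$ for some $r>0$. We use these standard facts: bounded multilinear maps are analytic; a convergent series $\sum_{n\geq1}a_nz^n$ defines an analytic map near $0$ in a Banach algebra, here $\mathcal V_2^0$, $\mathcal A$, or $\mathcal Z$ (where $\|z^n\|\leq10^{n-1}\|z\|^n$); compositions of analytic maps are analytic; a map with values in a closed subspace is analytic into the subspace if and only if it is analytic into the ambient space; and the \emph{analytic implicit function theorem}: if $\mathcal G(x;\kappa)$ is analytic near $(0;0)$, $\mathcal G(0;0)=0$ and $D_x\mathcal G(0;0)$ is invertible, then for small $\kappa$ the equation $\mathcal G(x;\kappa)=0$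 has a unique small solution $x(\kappa)$, which is analytic in $\kappa$. By Lemma~\ref{lem:spaces}(d), a map into $\mathcal Y$ or $\mathcal Y_5$ is analytic if and only if its three components are. Finally, all these operations agree with the operations on formal series, since all series above have no component of degree $n\leq0$, so that each component of a product or of a power series is a finite expression in components of the arguments.

\section{Estimates along fibers and along lines}\label{sec:estimates}

\subsection*{The equation for $h$}
Regard $G$ in \eqref{S2} as given. The left side is divisible by $y$, and $\beta$ must be chosen so that the right side is. The task is to divide by $y$ without losing a factor that grows with the degree.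

\begin{lemma}\label{lem:h}
Let $G$ be homogeneous of weight $2n+1$, $n\geq1$, divisible by $X^3$, and $N=\|G\|$. There is exactly one $\beta=\beta_ny^n$ such that $W=\Phi(XQ)$, $Q=\beta X+G$, is divisible by $y$. The polynomial $h=-W/y$ is homogeneous of weight $2n+1$ and divisible by $X^3$, and
\[
|\beta_n|\leq N,\qquad \|h\|\leq20N,\qquad |\partial_yh|\leq6NX^2,\quad|\partial_y\partial h|\leq14NX\ \text{ on }\Delta\cap\{y\geq\tfrac12\}.
\]
Consequently $G\mapsto\beta$ and $G\mapsto h=:\mathcal HG$ extend to bounded linear maps $\mathcal Y\to\mathcal A$ and $\mathcal Y\to\mathcal Y$, and $y\,\mathcal HG=-\Phi(X(\beta X+G))$.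
\end{lemma}

\begin{proof}
\emph{Choice of $\beta$.} The polynomial $W$ is homogeneous of weight $2n+3$ and divisible by $X^3$. It is divisible by $y$ if and only if $W(X,0)=W(1,0)X^{2n+3}$ vanishes, and
\[
W(1,0)=\beta_n\int_0^1s^2(1-s^2)^n\,ds+\Phi(XG)(1,0).
\]
The integral is positive, so $\beta_n$ exists, is unique, and is linear in $G$.

\emph{Identities.} Let $P=\Phi(\partial Q)$. By \eqref{eq:Phi} and \eqref{eq:trade} with $f=Q$, $Q(0,\cdot)=0$, we get $\partial_yW=\frac12(P-Q)$ and $\partial W=XQ+2X\partial_yW=XP$. Hence
\begin{equation}\label{eq:hP}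
y\,\partial h=-XP,\qquad y\,\partial^2h=-P-X\partial P,\qquad \partial P=\partial Q+2X\partial_yP .
\end{equation}
Since $W(X,0)=0$ for all $X$ and $\partial W=XP$, both $P$ and $\partial P$ vanish on $y=0$.

\emph{Bounds for $\beta$ and $\partial_yP$.} This is the main point: $\partial_yP$ contains $\beta'=n\beta_ny^{n-1}$, with its factor $n$. Let $g=X^{-1}\partial G$, a polynomial divisible by $X$. On $\Gamma$, hence on $\Delta$, $|g|\leq NX$ and $|\partial g|\leq|\partial^2G|/X+|\partial G|/X^2\leq2N$. Since $\partial Q=\beta+Xg$, \eqref{eq:trade} with $f=g$ gives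
\[
\partial_yP=\Phi(\beta')+\Phi(X\partial_yg)=\Phi(\beta')+\tfrac12\big(\Phi(\partial g)-g\big).
\]
Insert this in the last identity of \eqref{eq:hP} and evaluate at $(X,y)=(1,0)$, where $\partial P=0$ and $\partial Q=g$. The result is $\Phi(\beta')(1,0)=-\frac12\Phi(\partial g)(1,0)$, which has modulus at most $N$. On $\Gamma$ we have $\Phi(\beta')=n\beta_n\int_0^X(1-s^2)^{n-1}ds$, and the integrand is nonnegative, so the modulus is largest at $X=1$. Thus $|\Phi(\beta')|\leq N$ on $\Gamma$, hence on $\Delta$. Also $n\int_0^1(1-s^2)^{n-1}ds\geq n\int_0^1(1-s)^{n-1}ds=1$, so $|\beta_n|\leq N$. On $\Delta$ we now have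
\[
|\partial_yP|\leq N+\tfrac32NX\leq3N,\quad |Q|,|\partial Q|\leq2N,\quad|\partial^2Q|\leq NX,\quad|P|\leq2NX,\quad|\partial P|\leq8N .
\]

\emph{Points of $\Delta$ with $y\geq\frac12$.} Division by $y$ costs a factor $2$. By \eqref{eq:hP}, $|\partial h|\leq4NX^2$ and $|\partial^2h|\leq20NX$, and integration along the line gives $|h|\leq\frac43NX^3$. Next, $h+y\partial_yh=-\partial_yW=\frac12(Q-P)$. Since $\partial(Q-P)=-2X\partial_yP$ and $Q-P=0$ at $X=0$, we have $|Q-P|\leq3NX^2$, so $|\partial_yh|\leq2(\frac32+\frac43)NX^2\leq6NX^2$. Applying $\partial_y$ to the first identity of \eqref{eq:hP} gives $y\,\partial_y\partial h=-X\partial_yP-\partial h$, so $|\partial_y\partial h|\leq2(3+4)NX$.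

\emph{Points of $\Gamma$ with $y\leq\frac12$.} Here $X\geq1/\sqrt2$, and we gain the factor $y$ by integrating along $\Gamma$ from its endpoint $(1,0)$. With $y$ as parameter, $\frac d{dy}=-\frac1{2X}\mathcal D$ and $\frac1{2X}\leq1$. We have $\mathcal D(yh)=-XQ$, $\mathcal DP=\partial Q$ and $\mathcal D\partial P=\partial\mathcal DP+2\partial_yP=\partial^2Q+2\partial_yP$, and $yh$, $P$, $\partial P$ vanish at $y=0$. So $|yh|\leq2Ny$, $|P|\leq2Ny$, $|\partial P|\leq7Ny$, and \eqref{eq:hP} gives $|h|\leq2N$, $|\partial h|\leq2N$, $|\partial^2h|\leq9N$. As $X^{-3}<3$, $X^{-2}\leq2$, $X^{-1}<\frac32$, the three quotients defining $\|h\|$ are at most $20N$ here as well. The last statement follows by summing over $n$.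
\end{proof}

\subsection*{The equation for $\tau$}
Equation \eqref{S1} requires $X^{-1}\Phi(\theta)\in\mathcal Y$ for $\theta=X(h-q)/\zeta$. For a general $\theta\in\mathcal Y$ the trade \eqref{eq:trade} leads to an integrand bounded only by a multiple of $1/X$, which is not integrable at $X=0$. We therefore split $\theta$ into three pieces, each with extra structure: a piece that vanishes to higher order in $X$, the function $h=\mathcal HG$, whose $y$-derivatives near $X=0$ were bounded above, and the explicit leading term of $q$. For $k\in\mathcal K$ let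
\[
k_y=\sum_jk_jy^j,\qquad q_0=\tfrac23k_yX^3 .
\]

\begin{lemma}\label{lem:Phi}
The linear maps $\theta\mapsto X^{-1}\Phi(\theta)$ from $\mathcal Y_5$ to $\mathcal Y$, $G\mapsto X^{-1}\Phi(\mathcal HG)$ from $\mathcal Y$ to $\mathcal Y$, and $k\mapsto X^{-1}\Phi(q_0)$ from $\mathcal K$ to $\mathcal Y$ are bounded.
\end{lemma}

\begin{proof}
Let $\theta$ be homogeneous of weight $2n+1$, divisible by $X^3$, $N=\|\theta\|$, $f=\bar\theta$, and $\Psi=\Phi(\theta)=\Phi(Xf)$, which has weight $2n+2$ and is divisible by $X^4$. By \eqref{eq:Phi}, \eqref{eq:trade} and $f(0,\cdot)=0$,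
\[
\partial\Psi=Xf+2X\Phi(X\partial_yf)=X\Phi(\partial f),\qquad \partial^2\Psi=\Phi(\partial f)+X\partial f+2X^2\Phi(\partial_y\partial f).
\]
Suppose $|\Phi(\partial_y\partial f)|\leq N'$ on $\Gamma$. By Lemma~\ref{lem:spaces}(b), $|\Phi(\partial f)|\leq NX^2$, so $|\Psi|\leq NX^4$, $|\partial\Psi|\leq NX^3$, $|\partial^2\Psi|\leq(3N+2N')X^2$ on $\Gamma$. The formulas in the proof of Lemma~\ref{lem:spaces}(b), applied to $\Psi/X$, give $\|X^{-1}\Psi\|\leq7N+2N'$. It remains to find $N'$ in the three cases. Let $g=X^{-1}\partial f$, a polynomial; then $\partial_y\partial f=X\partial_yg$, and on $\Gamma$ we have $|g|\leq2N$ and $|\partial g|\leq|\partial^2f|/X+|\partial f|/X^2\leq7N/X$.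

(i) Let $\theta\in\mathcal Y_5$. Then $g$ is divisible by $X^2$, $|g|\leq2\|\theta\|_5X^2$ and $|\partial g|\leq7\|\theta\|_5X$. By \eqref{eq:trade}, $\Phi(\partial_y\partial f)=\frac12(\Phi(\partial g)-g)$, so $N'=5\|\theta\|_5$ is admissible, and $N\leq\|\theta\|_5$.

(ii) Let $\theta=h=\mathcal HG$ with $G$ homogeneous. On $\Gamma$, $\Phi(\partial_y\partial f)=\int_0^X(\partial_y\partial f)(s,1-s^2)\,ds$. For $s\leq\frac12$ we have $y=1-s^2\geq\frac12$, and $|\partial_y\partial f|\leq|\partial_y\partial h|/s+|\partial_yh|/s^2\leq20\|G\|$ by Lemma~\ref{lem:h}. If $X>\frac12$, the rest of the integral is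
\[
\int_{1/2}^Xs\,\partial_yg\,ds=\frac12\int_{1/2}^X\partial g\,ds-\frac12\Big[g(s,1-s^2)\Big]_{1/2}^X,
\]
and $|g|\leq2N$, $|\partial g|\leq14N$ there. So $N'=10\|G\|+6N$ is admissible, and $N\leq20\|G\|$.

(iii) Let $\theta=cy^jX^3$ with $c=\frac23k_j$. Then $N\leq6|c|$, $\partial_y\partial f=2cjy^{j-1}X$, and $\Phi(\partial_y\partial f)=2cj\int_0^Xs(R-s^2)^{j-1}ds=c(R^j-y^j)$, so $N'=|c|$ is admissible.

The constants do not depend on the degree, so the claims follow by summation.
\end{proof}

\subsection*{The equation for $q$}

\begin{lemma}\label{lem:q}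
For $(h,\tau,k)$ near $0$ in $\mathcal Y\times\mathcal Y\times\mathcal K$, formula \eqref{S3} defines $q\in\mathcal Y$, and $q_5:=q-q_0\in\mathcal Y_5$. The maps $(h,\tau,k)\mapsto q\in\mathcal Y$ and $(h,\tau,k)\mapsto q_5\in\mathcal Y_5$ are analytic, vanish at $0$, and have vanishing derivative in $(h,\tau)$ at $0$.
\end{lemma}

\begin{proof}
Throughout, membership in a space includes analytic dependence on $(h,\tau,k)$ as a map into that space; it follows each time from Lemma~\ref{lem:spaces}(a) and the facts listed after it. We have $\partial\tau,\partial h\in\mathcal V_2^0$ and $\partial^2\tau,\partial^2h\in\mathcal V_1^{-1}$. Since $(1+\partial\tau)^{-1}\in1+\mathcal V_2^0$,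
\[
p\in\mathcal V_2^0,\qquad\partial p=\frac{\partial^2h}{1+\partial\tau}-\frac{\partial h\,\partial^2\tau}{(1+\partial\tau)^2}\in\mathcal V_1^{-1},\qquad a\in\mathcal V_1^{-1}.
\]
Consider $\mathcal G=v-I\big[(1+\partial\tau)(a^2-av+\frac12v^2+4k)\big]$ as a function of independent arguments $(v;a,\partial\tau,k)\in\mathcal V_1^{-1}\times\mathcal V_1^{-1}\times\mathcal V_2^0\times\mathcal K$. The bracket lies in $\mathcal V_0^{-2}$, so $\mathcal G$ is a polynomial map into $\mathcal V_1^{-1}$, and its linear part at $0$ is $v-4Ik$. The implicit function theorem gives a small zero $v\in\mathcal V_1^{-1}$, analytic in the other arguments, whose derivative in $(a,\partial\tau)$ at $0$ vanishes. This $v$ is the formal solution of \eqref{eq:riccati}, and $L=I(v\,\partial t)\in\mathcal V_2^0$. Write the integrand of \eqref{S3} as $ME$ with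
\[
M=\frac{\partial t}{1+p}\in1+\mathcal V_2^0,\qquad E=e^L-1+p^2\in\mathcal V_2^0,
\]
\[
\partial M=\frac{\partial^2\tau}{1+p}-\frac{\partial t\,\partial p}{(1+p)^2}\in\mathcal V_1^{-1},\qquad\partial E=e^Lv\,\partial t+2p\,\partial p\in\mathcal V_1^{-1}.
\]
Then $q=I(ME)\in\mathcal V_3^1$, $\partial q=ME\in\mathcal V_2^0$, $\partial^2q=E\,\partial M+M\,\partial E\in\mathcal V_1^{-1}$, so $q\in\mathcal Y$ by Lemma~\ref{lem:spaces}(d).

To isolate the leading term, note that $(R^j-y^j)/X^2=(1-y^j)/(1-y)\leq j$ on $\Gamma$, so $k\mapsto k-k_y$ is bounded from $\mathcal K$ to $\mathcal V_2^{-2}$; this is where the factor $j+1$ in the norm of $\mathcal K$ is used. The terms $k\,\partial\tau$ and $\partial t\,(a^2-av+\frac12v^2)$ lie in $\mathcal V_2^{-2}$ too. Hence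
\[
v\in4k_yX+\mathcal V_3^{-1},\qquad v\,\partial t=v+v\,\partial\tau\in4k_yX+\mathcal V_3^{-1},\qquad L\in2k_yX^2+\mathcal V_4^0 .
\]
Further, $\partial q-L=(e^L-1-L)+p^2+(M-1)E$ is a sum of products of two elements of $\mathcal V_2^0$, so it lies in $\mathcal V_4^0$; and
\[
\partial^2q-v\,\partial t=E\,\partial M+(M-1)\partial E+(e^L-1)v\,\partial t+2p\,\partial p\in\mathcal V_3^{-1}.
\]
Since $\partial q_0=2k_yX^2$ and $\partial^2q_0=4k_yX$, we get $\partial q_5\in\mathcal V_4^0$, $\partial^2q_5\in\mathcal V_3^{-1}$ and $q_5=I(\partial q_5)\in\mathcal V_5^1$. So $q_5\in\mathcal Y_5$.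

At $k=0$ the maps $v$, $L$, $E$ vanish at $(h,\tau)=0$ together with their derivatives, hence so does $q=I(ME)$ as a map into $\mathcal V_3^1$. Also $q_5=q$ at $k=0$. The inclusions $\mathcal Y_5\subset\mathcal Y\subset\mathcal V_3^1$ are continuous and injective, so the derivatives into $\mathcal Y$ and $\mathcal Y_5$ vanish as well.
\end{proof}

\section{The fixed point and the proof of the theorems}\label{sec:fixed}

\begin{proposition}\label{prop:solve}
For $k\in\mathcal K$ with $|k|$ small, the system \eqref{eq:omega}, \eqref{S1}--\eqref{S3} has a solution with $\tau,h,q,G\in\mathcal Y$ and $\beta,\omega\in\mathcal A$. The series $\tau,h,q,\omega$ converge near $0$.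
\end{proposition}

\begin{proof}
We take $G$ and $\tau$ as unknowns, rather than $h$ and $\tau$, because Lemma~\ref{lem:Phi} needs to know that $h$ is of the form $\mathcal HG$. Let $(G,\tau)\in\mathcal Y^2$ and $k\in\mathcal K$ be small; every object below depends analytically on $(G,\tau,k)$.

Let $\beta\in\mathcal A$ and $h=\mathcal HG\in\mathcal Y$ be given by Lemma~\ref{lem:h}. Equation \eqref{eq:omega} is $\omega=\mathcal M\beta+\mathcal M(\beta\omega)$, where $\mathcal M(y^n)=y^n/(n+1)$ has norm at most $1$ on $\mathcal A$. For $\|\beta\|<1$ it is solved by a Neumann series, which gives $\omega\in\mathcal A$, vanishing for $\beta=0$; then $\lambda\in1+\mathcal A$. Let $q=q_0+q_5$ be given by Lemma~\ref{lem:q}. Put $z=\bar\tau-\bar h+\bar q\in\mathcal Z$, so that $\zeta=X(1+z)$, and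
\[
\mu=\frac{1+\bar\tau+\bar h}{1+z}\in1+\mathcal Z,\qquad\theta=\frac{X(h-q)}\zeta=\frac{h-q}{1+z}=h-q_0+\theta_5,
\]
\[
\theta_5=-q_5-(h-q)\frac z{1+z}\in\mathcal Y_5,
\]
the last by Lemma~\ref{lem:spaces}(c). By Lemma~\ref{lem:Phi},
\[
\gamma:=2X^{-2}\Phi(\theta)=2X^{-1}\big(X^{-1}\Phi(\mathcal HG)-X^{-1}\Phi(q_0)+X^{-1}\Phi(\theta_5)\big)\in\mathcal Z .
\]
Define $\mathcal F(G,\tau;k)=(G^*,\tau^*)$ by $\tau^*=X(\sqrt{1+\gamma}-1)$ and
\begin{equation}\label{eq:Gstar}
\frac{G^*}X=\beta\big[\mu(1+\bar\tau)-1\big]+2(1-\mu\lambda)\bar h-\mu\beta\bar h+\mu(\lambda+\beta)\bar q .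
\end{equation}
Here $\mu(1+\bar\tau)-1\in\mathcal Z$ and $(1-\mu\lambda)\bar h=(1-\lambda)\bar h+\lambda(1-\mu)\bar h$, so all terms lie in $\mathcal Z$ by Lemma~\ref{lem:spaces}(c). Thus $\mathcal F$ is analytic from a neighborhood of $0$ in $\mathcal Y^2\times\mathcal K$ to $\mathcal Y^2$, and $\mathcal F(0;0)=0$.

A fixed point solves the system. Indeed, $\tau=\tau^*$ gives $t^2=X^2(1+\gamma)=X^2+2\Phi(\theta)$, which is \eqref{S1}. The equation $G=G^*$ is the formula for $G$ in \eqref{S2} divided by $X$, and the first identity of \eqref{S2} holds by the definition of $\mathcal H$. Equations \eqref{S3} and \eqref{eq:omega} hold by construction.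

Now let $k=0$, so $q_0=0$, and differentiate at $(G,\tau)=0$. The derivatives of $q$ and $q_5$ vanish by Lemma~\ref{lem:q}. In \eqref{eq:Gstar} the first three terms are sums of products of two factors vanishing at $0$, and the last contains the factor $\bar q$; so $G^*$ has zero derivative. The same holds for $\theta_5$. Since $\sqrt{1+\gamma}-1=\frac12\gamma+\cdots$, the derivative of $\mathcal F$ in $(G,\tau)$ at $0$ is
\[
D\colon(\delta G,\delta\tau)\mapsto\big(0,\ X^{-1}\Phi(\mathcal H\,\delta G)\big).
\]
This is the triangular structure of \eqref{eq:linear}: $D^2=0$, so $1-D$ is invertible with inverse $1+D$, whatever the size of the constants in Section~\ref{sec:estimates}. The implicit function theorem, applied to $(G,\tau)-\mathcal F(G,\tau;k)$, gives a fixed point for every $k$ with $|k|$ small.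

\emph{Convergence.} The norms bound the components on a real arc, and we need bounds on coefficients. Let $f=\sum f_n\in\mathcal Y$ with $\|f_n\|\leq N$ for all $n$, and write $f_n=X\sum_{i=0}^nc_iX^{2i}y^{n-i}$. On $\Gamma$, $|f_n/X|\leq N$. For $s=X^2/y$ we have $y=1/(1+s)$ on $\Gamma$, hence $|\sum c_is^i|\leq N(1+s)^n\leq2^nN$ for $s\in[0,1]$. Bernstein's inequality states that a polynomial $\mathcal P$ of degree at most $n$ satisfies $|\mathcal P(z)|\leq\max_{[-1,1]}|\mathcal P|\cdot|z+\sqrt{z^2-1}|^n$ for $z\in\mathbb C$, with the branch of modulus at least $1$. Apply it in the variable $z=2s-1$. For $|s|=1$ we have $|z|\leq3$ and $|z+\sqrt{z^2-1}|\leq3+\sqrt{10}<7$, so $|\sum c_is^i|\leq14^nN$ on the unit circle, and $|c_i|\leq14^nN$ by Cauchy's estimate. The series $f$ is therefore majorized by $N|X|\sum_n14^n(X^2+|y|)^n$ and converges absolutely for $X^2+|y|<\frac1{14}$. This applies to $\tau,h,q$. The series $\omega\in\mathcal A$ converges for $|y|<1$.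
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The smallness of $|k|$ is obtained by rescaling space. Let $k=\sum k_jR^j\in\mathbb R\{R\}$ and $k_\ell(R)=\ell\,k(\ell R)$ for $\ell>0$. There are $C_0,r_0>0$ with $|k_j|\leq C_0r_0^{-j}$, so $|k_\ell|=\sum(j+1)|k_j|\ell^{j+1}\leq C_0\ell\,(1-\ell/r_0)^{-2}\to0$ as $\ell\downarrow0$. Fix a small $\ell$. Proposition~\ref{prop:solve} solves \eqref{S1}--\eqref{S3} for $k_\ell$ by convergent series, with $\tau,h,q\in\mathcal Y$ odd in $X$ and divisible by $X^3$. By Lemma~\ref{lem:integral}, $t=X+\tau$, $m=t+h$, $\zeta=t-h+q$ and $\Omega=y(1+\omega)$ satisfy \eqref{E1}--\eqref{E3} for $k_\ell$ as formal series, hence as analytic functions near $0$. Proposition~\ref{prop:metric} gives a metric $F^{(\ell)}$ near $0$ with $\mathrm{Ric}=2k_\ell(|x|^2)$. Let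
\[
F(x,\eta)=\sqrt\ell\,F^{(\ell)}\big(x/\sqrt\ell,\eta/\sqrt\ell\big)
\]
be the pull-back of $\sqrt\ell\,F^{(\ell)}$ under $x\mapsto x/\sqrt\ell$. It is real-analytic, reversible, strongly convex and $O(3)$-invariant, and by the scaling rule of Section~\ref{sec:background} its Ricci scalar is $\ell^{-1}\cdot2k_\ell(|x|^2/\ell)=2k(|x|^2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $k(R)=R$ in Theorem~\ref{thm:general} and restrict the metric to a ball $U$ centered at $0$. Then $\mathrm{Ric}(x,\eta)=2|x|^2$ is a function of $x$ alone, so the metric is Einstein with $K(x)=|x|^2$. If it were of constant flag curvature $K$, then $\mathrm{Ric}=2K$ would be constant on $U$, which it is not.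
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCS}
Bao, Chern and Shen, \emph{An Introduction to Riemann--Finsler Geometry}.

\bibitem{Randers}
\emph{Einstein Metrics of Randers Type},
\texttt{https://open.library.ubc.ca/media/download/pdf/831/1.0079500/2}.

\end{thebibliography}
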